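# Binary forms of degree $de$ as sums of $d$ $d$-th powers

Throughout, $H_m=H_m(\mathbb C^2)$ is the space of binary forms of degree $m$ in $x,y$ with complex coefficients, of dimension $m+1$, and $d,e\ge 1$ are integers. The subject is a conjecture of B. Shapiro, taken from "Rainy Day Lemmas 12 and 35": every $p\in H_{de}$ is a sum of at most $d$ $d$-th powers of forms in $H_e$. It is true for all $d,e$, and these notes prove it.

## 1. Linear forms ($e=1$): prescribing power sums

We start with $e=1$: every binary form $p$ of degree $d$ is a sum of at most $d$ $d$-th powers of linear forms. This is classical, and it can be done by hand.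

**Normalization (used for every $e$).** If $p=0$, use zero forms. If $p\ne0$, choose a point where $p\neq 0$ and an invertible linear substitution $\varphi$ carrying $(1,0)$ to that point. Then $p\circ\varphi$ is nonzero at $(1,0)$. A decomposition of $p\circ\varphi$ becomes one of $p$ after composing with $\varphi^{-1}$, because $\varphi^{-1}$ preserves $H_e$. Next, multiplying all $f_i$ by $\lambda$ multiplies $\sum f_i^d$ by $\lambda^d$, and every complex number is a $d$-th power. So we may assume $p(1,0)=1$. Setting $x=1$, $y=t$, we write
$$p(1,t)=1+b_1t+\dots+b_{de}t^{de}.\tag{1}$$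
It suffices to find polynomials $g_i(t)$ of degree $\le e$ with $\sum g_i(t)^d=p(1,t)$. Then $f_i(x,y)=x^eg_i(y/x)\in H_e$ satisfies $\sum f_i^d=x^{de}p(1,y/x)=p$.

**Proof for $e=1$.** Fix a $d$-th root $\gamma$ of $1/d$, and look for $g_i(t)=\gamma(1+r_it)$. Then
$$\sum_{i=1}^d g_i(t)^d=\frac1d\sum_{i=1}^d(1+r_it)^d=1+\sum_{k=1}^d\binom dk\frac{s_k}{d}\,t^k,\qquad s_k=r_1^k+\dots+r_d^k .$$
So we need $s_k=d\,b_k/\binom dk$ for $k=1,\dots,d$. Newton's identities $k\epsilon_k=\sum_{j=1}^k(-1)^{j-1}\epsilon_{k-j}s_j$ (with $\epsilon_0=1$) convert the prescribed $s_1,\dots,s_d$ into prescribed elementary symmetric functions $\epsilon_1,\dots,\epsilon_d$, and back again. Let $r_1,\dots,r_d$ be the roots of $z^d-\epsilon_1z^{d-1}+\dots+(-1)^d\epsilon_d$. They have the required power sums. $\blacksquare$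

Three features of this proof matter later.

* We prescribed the value of $(g_1,\dots,g_d)$ at $t=0$ in advance: it is $c=(\gamma,\dots,\gamma)$, a point with $\sum c_i^d=1$.
* After that, there are as many unknowns $r_i$ as equations, namely $d$.
* The multiset $\{r_i\}$ is unique, so when the $r_i$ are distinct there are exactly $d!$ solutions.

What changes when $e\ge2$? Prescribing $g(0)=c$ leaves $de$ unknown coefficients and $de$ equations, one for each $t^k$ with $1\le k\le de$, so the count is still perfect. But the equations are no longer power sums. For $d=3$, $e=2$ and $g_i=c_i+a_it+a_i't^2$, the coefficients of $t,\dots,t^6$ in $\sum g_i^3$ are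
$$3\sum c_i^2a_i,\quad 3\sum(c_i^2a_i'+c_ia_i^2),\quad \sum(a_i^3+6c_ia_ia_i'),\quad 3\sum(c_ia_i'^2+a_i^2a_i'),\quad 3\sum a_ia_i'^2,\quad \sum a_i'^3,$$
and we no longer have Newton's identities to solve this $6\times 6$ system. We need a reason for solvability that does not use explicit formulas.

## 2. Two squares, and the statements to be proved

The case $d=2$ is also easy, for a different reason. A form $p\in H_{2e}$ is a product of $2e$ linear forms. Grouping them, $p=fg$ with $f,g\in H_e$, and
$$fg=\Big(\frac{f+g}2\Big)^2+\Big(\frac{f-g}{2i}\Big)^2 .$$
This works because $x_1^2+x_2^2$ is a product of linear forms. For $d\ge3$ we need something else. Two further facts are quoted in the source of the problem: the conjecture holds for generic $p$, and it holds for $(d,e)=(3,2)$.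

**Definition.** A form $G\in\mathbb C[x_1,\dots,x_n]$ of degree $d$ is *nonsingular* if $\nabla G(v)\ne0$ for every $v\in\mathbb C^n\setminus\{0\}$.

For example, $x_1^d+\dots+x_n^d$ is nonsingular, since $\partial_iG=d\,x_i^{d-1}$. The form $x_1x_2$ is nonsingular, with gradient $(x_2,x_1)$. The form $x_1^2x_2$ is not: its gradient $(2x_1x_2,x_1^2)$ vanishes at $(0,1)$. We use Euler's relation $\sum x_i\partial_iG=d\cdot G$ constantly.

**Theorem 1.** For all $d,e\ge1$, every $p\in H_{de}$ equals $f_1^d+\dots+f_d^d$ for some $f_i\in H_e$ (some $f_i$ may be $0$).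

**Theorem 2.** Let $G$ be a nonsingular form of degree $d$ in $n\ge d$ variables. For every $e\ge1$, every $p\in H_{de}$ equals $G(f_1,\dots,f_n)$ for some $f_i\in H_e$.

**Theorem 3.** Let $d\ge2$, let $G$ be a nonsingular form of degree $d$ in $d$ variables, and let $U=\{c\in\mathbb C^d:G(c)=1\}$. For each $e$ there is a closed set $\overline B\subset U$ of dimension $\le d-2$ such that for every $c\in U\setminus\overline B$ the following holds. For every $p\in H_{de}$ with $p(1,0)=1$, the scheme of tuples $(f_i)\in H_e^d$ with $G(f_1,\dots,f_d)=p$ and $f_i(1,0)=c_i$ for all $i$ is finite of length exactly $(de)!/(e!)^d$. In particular it is nonempty. For generic such $p$ it consists of exactly $(de)!/(e!)^d$ distinct tuples.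

**Theorem 4.**
(a) If $e\ge d-1$ and $n\le d-1$, then for every form $G$ of degree $d$ in $n$ variables, a generic $p\in H_{de}$ is not of the form $G(f_1,\dots,f_n)$ with $f_i\in H_e$. So for $e\ge d-1$ the number $d$ in Theorem 1 cannot be lowered, even for generic $p$.
(b) If $e=1$, the form $xy^{d-1}$ is not a sum of fewer than $d$ $d$-th powers of linear forms.

Theorem 1 is Theorem 2 with $n=d$ and $G=\sum x_i^d$. If $d=1$, then $G$ is a nonzero linear form and Theorem 2 is clear: put $p/\alpha$ in one variable with nonzero coefficient $\alpha$, and $0$ in the others. So **from now until Section 6, $d\ge2$ and $G$ is a nonsingular form of degree $d$ in exactly $d$ variables**; the normalization of Section 1 works for $G$ in place of $\sum x_i^d$, since $G(\lambda f)=\lambda^dG(f)$.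

## 3. Surjectivity from a trivial zero fibre, and why linear slices do not have one

The purpose of this section is to isolate a criterion for a polynomial map to be surjective, and to see that the most natural way of using it fails.

Give each variable $z_j$ of a polynomial ring a positive integer weight $w_j$. A polynomial is *weighted homogeneous of weight $m$* if each of its monomials has total weight $m$; equivalently, replacing every $z_j$ by $\lambda^{w_j}z_j$ multiplies it by $\lambda^m$. For example, with $\operatorname{wt}z_1=1$ and $\operatorname{wt}z_2=2$, the polynomial $z_1^2+z_2$ is weighted homogeneous of weight $2$.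

**Lemma 5.** Let $A=\mathbb C[z_1,\dots,z_N]$ with positive weights, and let $F_1,\dots,F_N\in A$ be weighted homogeneous of positive weights whose only common zero is $0$. Then $A$ is a finitely generated module over $R=\mathbb C[F_1,\dots,F_N]$, the $F_k$ are algebraically independent, and the map $F=(F_1,\dots,F_N):\mathbb C^N\to\mathbb C^N$ is finite and surjective.

*Proof.* Let $I=(F_1,\dots,F_N)\subset A$. By the Nullstellensatz some power of each $z_j$ lies in $I$, so $A/I$ is finite-dimensional. Choose weighted homogeneous $m_1,\dots,m_r\in A$ whose classes form a basis of $A/I$.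

The $m_j$ generate $A$ over $R$ (graded Nakayama). We show by induction on the weight that each weighted homogeneous $a\in A$ lies in $\sum Rm_j$. Modulo $I$ we can write $a=\sum\lambda_jm_j+\sum_kF_ku_k$ with $\lambda_j\in\mathbb C$ and, keeping only the part of weight $\operatorname{wt}(a)$, each $u_k$ weighted homogeneous of weight $\operatorname{wt}(a)-\operatorname{wt}(F_k)<\operatorname{wt}(a)$ (or $0$). By induction $u_k\in\sum Rm_j$, so $a$ is too.

Hence $A$ is integral over $R$, and the fraction field of $R$ has transcendence degree $N$. As it is generated by the $N$ elements $F_k$, these are algebraically independent. So $R$ is a polynomial ring, $F$ is the finite map given by $R\subset A$, and by lying over every maximal ideal of $R$ is the contraction of a maximal ideal of $A$. That is surjectivity. $\blacksquare$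

**The direct attempt.** The map $\Psi:H_e^d\to H_{de}$, $f\mapsto G(f)$, goes from dimension $d(e+1)=de+d$ to dimension $de+1$, and its components are homogeneous of degree $d$. So cut the source down to a linear subspace $L$ of dimension $de+1$ and apply Lemma 5 to $\Psi|_L$ with all weights equal to $1$. The lemma requires that $L$ meet $Z=\{f:G(f)=0\}$ only in $0$.

This is impossible for every $L$. The set $Z$ contains all tuples $(c_1h,\dots,c_dh)$ with $h\in H_e$ and $G(c)=0$. Such pairs $(c,h)$ form a family of dimension $(d-1)+(e+1)$, and a nonzero tuple determines $(c,h)$ up to a one-parameter scaling, so $\dim Z\ge d+e-1$. In $\mathbb P^{de+d-1}$ we get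
$$\dim\mathbb P(Z)+\dim\mathbb P(L)\ \ge\ (d+e-2)+de\ \ge\ de+d-1,$$
so $\mathbb P(Z)$ and $\mathbb P(L)$ meet.

Nor can we argue that the image is dense and hope for the best. Sums of two cubes of linear forms are dense in $H_3$: the differential of $(f_1,f_2)\mapsto f_1^3+f_2^3$ at $(x,y)$ is $(h_1,h_2)\mapsto3x^2h_1+3y^2h_2$, which is onto. But $xy^2=\lim_{\epsilon\to0}\frac1{3\epsilon}\big((y+\epsilon x)^3-y^3\big)$ is not a sum of two cubes of linear forms, as Theorem 4(b) with $d=3$ says. A homogeneous map with nontrivial zero fibre can miss limits of its values.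

## 4. Fixing $g(0)=c$: a square system graded by powers of $t$

The proof for $e=1$ cut the source by an *affine* subspace, prescribing $g(0)$. Here is what this does for general $e$. Let
$$U=\{c\in\mathbb C^d:G(c)=1\}.$$
It is nonempty, and it is a hypersurface, so it has pure dimension $d-1$. Fix $c\in U$. Let $A=\mathbb C[a_{ik}:1\le i\le d,\ 1\le k\le e]$, a polynomial ring in $de$ variables, with $\operatorname{wt}(a_{ik})=k$. Put $g_i(t)=c_i+\sum_{k=1}^ea_{ik}t^k$ and
$$G(g_1(t),\dots,g_d(t))=1+\sum_{k=1}^{de}F_kt^k,\qquad F_k\in A.\tag{2}$$
Replacing each $a_{ik}$ by $\lambda^ka_{ik}$ is the same as replacing $t$ by $\lambda t$, so $F_k$ is multiplied by $\lambda^k$. Thus $F_k$ is weighted homogeneous of weight $k$, and we have $de$ such polynomials in $de$ variables, as Lemma 5 wants.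

The zero fibre has changed its meaning. A zero of $F$ is a solution of $G(g(t))=1$ with $g(0)=c$: a polynomial curve of degree $\le e$ lying on $U$ and starting at $c$. The zero $a=0$ is the constant curve. So the hypothesis of Lemma 5 reads:
$$\text{every polynomial curve } g \text{ of degree}\le e \text{ on } U \text{ with } g(0)=c \text{ is constant.}\tag{3}$$

**Three small cases, with $G=\sum x_i^d$.**

*$d=2$, $e=1$, $c=(1,0)$.* Here $F_1=2a_{11}$ and $F_2=a_{11}^2+a_{21}^2$. The zero fibre is trivial, and $F=b$ is solved by $a_{11}=b_1/2$, $a_{21}=\pm\sqrt{b_2-b_1^2/4}$.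

*$d=2$, any $e$, any $c\in U$.* If $g_1^2+g_2^2=1$, then $(g_1+ig_2)(g_1-ig_2)=1$. Both factors are units of $\mathbb C[t]$, hence constant, so $g$ is constant. Condition (3) always holds.

*$d=3$, $e=1$, $c=(0,0,1)$.* The surface $x_1^3+x_2^3+x_3^3=1$ contains the line $g(t)=(t,-t,1)$ through $c$. Condition (3) fails, and so does surjectivity: $F_1=3a_{31}$, $F_2=3a_{31}^2$, $F_3=a_{11}^3+a_{21}^3+a_{31}^3$, so $F_2=F_1^2/3$ and $(0,1,0)$ is not a value.

So for $d\ge3$ the point $c$ must be chosen. Let
$$W=\{g=(g_1,\dots,g_d):g_i\in\mathbb C[t],\ \deg g_i\le e,\ G(g(t))=1\},$$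
a closed subvariety of the affine space $\mathbb A^{d(e+1)}$ of coefficients. Let $W'\subset W$ be the open subset of nonconstant $g$, and let $B=\{g(0):g\in W'\}\subset U$. The set $B$ is constructible, being the image of a morphism, and (3) says exactly that $c\notin B$. We need to know that $B$ is not all of $U$, and this is the heart of the matter.

**Proposition 6.** $\dim\overline B\le d-2$. In particular $U\setminus\overline B\ne\emptyset$.

## 5. Polynomial curves do not sweep out $G=1$

**A warm-up with $d=2$.** We reprove that $U$ carries no nonconstant polynomial curve, this time without factoring. Suppose $G(g_1,g_2)=1$ and $\max\deg g_i=e'\ge1$. Put $q_i=\partial_iG(g(t))$. Differentiating gives $q_1g_1'+q_2g_2'=0$. So $(-g_2',g_1')$ and $(q_1,q_2)$ are proportional over $\mathbb C(t)$: $(-g_2',g_1')=h\,(q_1,q_2)$. Euler gives $g_1q_1+g_2q_2=2$, so $2h=-g_1g_2'+g_2g_1'$ is a polynomial. But some $q_i$ has degree exactly $e'$, as $G$ is nonsingular and $\nabla G$ is linear, whereas $g_1',g_2'$ have degree $\le e'-1$. Hence $h=0$ and $g'=0$, a contradiction.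

For $d\ge3$ the vector $q$ is orthogonal to $g'$, but that alone does not determine it up to a factor: we need $d-1$ independent vectors orthogonal to $q$. If the curves sweep out $U$, *moving the curve in its family* supplies them. This is why the conclusion is about a general point of $U$. For the line $g=(t,-t,1)$ above and $e=1$, an infinitesimal motion is a triple $v$ of polynomials of degree $\le1$ with $t^2(v_1+v_2)+v_3=0$. Comparing degrees forces $v_2=-v_1$ and $v_3=0$, so $v(t)$ is parallel to $g'=(1,-1,0)$ and there is no second direction.

We recall generic smoothness in the form we use: if $X\to Z$ is a dominant morphism of irreducible complex varieties and $X$ is smooth, then on a nonempty open subset of $X$ the differential maps onto the tangent space of $Z$, and $Z$ is smooth at the image points.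

**Proof of Proposition 6.** Suppose $\dim\overline B=d-1$.

**Step 1: pick a family that sweeps, with a fixed top degree.** The variety $W'$ has finitely many irreducible components, so for some component $Y$, with reduced structure, the closure of $\{g(0):g\in Y\}$ has dimension $d-1$. Write $g_i=\sum_ka_{ik}t^k$; the $a_{ik}$ are regular functions on $Y$. Let $e'$ be the largest $k$ for which some $a_{ik}$ is not identically zero on $Y$. As the elements of $Y$ are nonconstant, $e'\ge1$. Replace $Y$ by a nonempty open subset that is smooth and on which one of the functions $a_{i,e'}$ vanishes nowhere. This subset is dense in the old $Y$, so its image under evaluation at $0$ is dense in the old image, and the closure of the image still has dimension $d-1$.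

**Step 2: produce $d-1$ tangent vectors.** Consider
$$\Phi:\mathbb A^1\times Y\to U,\qquad\Phi(t,g)=g(t).$$
The source is smooth and irreducible. The closure of the image is irreducible, lies in $U$ and contains all $g(0)$, so it has dimension $d-1$. By generic smoothness $d\Phi$ has rank $d-1$ on a nonempty open set. The set of $(t,g)$ with $g'(t)\ne0$ is open, and it is nonempty because the $g$ are nonconstant. Since $\mathbb A^1\times Y$ is irreducible, some $(t_0,g)$ lies in both sets; fix it.

A tangent vector $v\in T_gY$ is given by its coordinates $da_{ik}(v)$, and we read it as the $d$-tuple of polynomials $v_i(t)=\sum_kda_{ik}(v)t^k$. Its degree is $\le e'$, because the $a_{ik}$ with $k>e'$ vanish identically on $Y$. Since $d\Phi_{(t_0,g)}(\tau,v)=\tau g'(t_0)+v(t_0)$, the $(d-1)$-dimensional image of $d\Phi_{(t_0,g)}$ is spanned by $g'(t_0)\ne0$ and the vectors $v(t_0)$. Complete $g'(t_0)$ to a basis of it: there are $v_2,\dots,v_{d-1}\in T_gY$ (none if $d=2$) with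
$$g'(t_0),\ v_2(t_0),\dots,v_{d-1}(t_0)\ \text{ linearly independent.}$$

**Step 3: show that $q$ is orthogonal to all of them.** Let $M$ be the $d\times(d-1)$ matrix over $\mathbb C[t]$ with columns $g',v_2,\dots,v_{d-1}$. Its rank over $\mathbb C(t)$ is $d-1$, since it already has rank $d-1$ at $t=t_0$. Let $q=(q_1,\dots,q_d)$ with $q_i=\partial_iG(g(t))\in\mathbb C[t]$. Differentiating $G(g(t))=1$ in $t$ gives $\sum_iq_ig_i'=0$. Next, the coefficients $P_k$ of $G(g(t))-1$, as functions of the $a_{ik}$, vanish on $Y$, so $dP_k(v)=0$ for $v\in T_gY$. By the chain rule $\sum_kdP_k(v)t^k=\sum_iq_i(t)v_i(t)$, so this polynomial is $0$. Altogether $q^TM=0$. Moreover, Euler's relation gives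
$$\sum_ig_iq_i=d\cdot G(g(t))=d,\tag{4}$$
so $q\neq0$.

**Step 4: compute the orthogonal vector a second time, by minors.** Let $N_i=(-1)^i\det(M\text{ with row }i\text{ deleted})$ and $N=(N_1,\dots,N_d)$. As $M$ has rank $d-1$, $N\ne0$. For each column $m$ of $M$, $\sum_iN_im_i$ is up to sign the Laplace expansion of the determinant of $M$ with $m$ prepended; that matrix has a repeated column, so the sum is $0$. Thus $N^TM=0$. The left kernel of $M$ over $\mathbb C(t)$ is one-dimensional, hence $N=hq$ with $h\in\mathbb C(t)$, $h\ne0$. By (4),
$$d\,h=\sum_ig_i\,h\,q_i=\sum_ig_iN_i\in\mathbb C[t],$$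
so $h$ is a nonzero *polynomial*.

**Step 5: compare degrees.** Write $g(t)=t^{e'}w+(\text{lower terms})$ with $w=(a_{i,e'})_i\in\mathbb C^d$; by Step 1, $w\ne0$. As $\partial_iG$ is homogeneous of degree $d-1$, $q_i=t^{(d-1)e'}\,\partial_iG(w)+(\text{lower terms})$. Since $G$ is nonsingular, $\partial_iG(w)\ne0$ for some $i$, and for this $i$
$$\deg N_i=\deg h+\deg q_i\ge(d-1)e'.$$
On the other hand $N_i$ is, up to sign, a $(d-1)\times(d-1)$ determinant with one column of degree $\le e'-1$ (from $g'$) and $d-2$ columns of degree $\le e'$. So $\deg N_i\le(e'-1)+(d-2)e'=(d-1)e'-1$. This is a contradiction, and $\dim\overline B\le d-2$. Since $\dim U=d-1$, $U\setminus\overline B\neq\emptyset$. $\blacksquare$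

Note where $n=d$ enters. The partial derivatives of $G$ have degree $d-1$, and the matrix has $d-1$ columns. The two degrees would balance exactly, were it not for the one degree lost in $g'$.

## 6. Proof of Theorems 1 and 2

**The case $n=d\ge2$.** By Proposition 6 choose $c\in U\setminus B$, and form $F_1,\dots,F_{de}$ as in (2). If $F(a)=0$, then $G(g(t))=1$ and $g(0)=c\notin B$, so $g$ is constant, i.e. $a=0$. By Lemma 5 the map $F:\mathbb C^{de}\to\mathbb C^{de}$ is surjective.

Let $p\in H_{de}$. By the normalization of Section 1 we may assume $p\ne0$ and $p(1,0)=1$, with $p(1,t)$ as in (1). By surjectivity there is $a$ with $F(a)=(b_1,\dots,b_{de})$, that is, $G(g_1(t),\dots,g_d(t))=p(1,t)$ with $\deg g_i\le e$. Put $f_i(x,y)=x^eg_i(y/x)\in H_e$. Then $G(f_1,\dots,f_d)=x^{de}p(1,y/x)=p$. With $G=\sum x_i^d$, and the trivial case $d=1$, this proves **Theorem 1**. $\blacksquare$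

**The case $n>d\ge2$.** We cut down to $d$ variables. The next lemma is an instance of Bertini's theorem; here it has a short direct proof.

**Lemma 7.** Let $n\ge2$ and let $G$ be a nonsingular form of degree $d\ge2$ in $n$ variables. The restriction of $G$ to a general hyperplane of $\mathbb C^n$ is again a nonsingular form of degree $d$.

*Proof.* Let $\Lambda=\{\ell=0\}$ be a hyperplane such that $G|_\Lambda$ has zero differential at some $v\in\Lambda\setminus\{0\}$. Then $\nabla G(v)$, viewed as a linear form, vanishes on $\Lambda$, so it equals $\lambda\ell$ with $\lambda\in\mathbb C$, and $\lambda\ne0$ because $G$ is nonsingular. By Euler $d\cdot G(v)=\lambda\,\ell(v)=0$. So $[v]$ lies on $X=\{G=0\}\subset\mathbb P^{n-1}$, and $[\ell]$ is the image of $[v]$ under the morphism $X\to(\mathbb P^{n-1})^\vee$, $[v]\mapsto[\nabla G(v)]$. Since $\dim X=n-2$, this image is a closed set of dimension $\le n-2$, and any $[\ell]$ outside it works: then $G|_\Lambda$ has nowhere zero differential on $\Lambda\setminus\{0\}$, so in particular $G|_\Lambda\neq 0$. $\blacksquare$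

Applying Lemma 7 repeatedly, from $n$ variables down to $d$, we see that $G$ restricts to a nonsingular form of degree $d$ on some $d$-dimensional linear subspace of $\mathbb C^n$. The case already proved represents $p$ by that restriction at some forms $h_1,\dots,h_d\in H_e$. Expressing the $n$ coordinates on the subspace as linear combinations of $d$ parameters gives $f_1,\dots,f_n\in H_e$ with $G(f_1,\dots,f_n)=p$. This proves **Theorem 2**. $\blacksquare$

## 7. The number $(de)!/(e!)^d$: proof of Theorem 3

Let $c\in U\setminus\overline B$, where $\overline B$ is the set from Proposition 6, which gives the dimension bound. Keep the notation of (2), and let $p\in H_{de}$ satisfy $p(1,0)=1$.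

**Step 1: identify the scheme.** A tuple $(f_i)$ with $f_i(1,0)=c_i$ is the same as a point $a$, via $g_i(t)=f_i(1,t)$. In the equation $G(f)=p$ the coefficient of $x^{de}$ reads $G(c)=1$ and holds automatically; the others read $F_k=b_k$. So the scheme in question is $\operatorname{Spec}A/(F_1-b_1,\dots,F_{de}-b_{de})$, the fibre of $F$ over $b$. Its length is the dimension of this ring as a vector space; for example, $\operatorname{Spec}\mathbb C[z]/(z^2-b)$ has length $2$ for every $b$, and it has two points when $b\ne0$.

**Step 2: compute the length of the zero fibre.** By Section 6, $F_1,\dots,F_{de}$ are weighted homogeneous elements of the $de$-dimensional ring $A$ with $A/(F_1,\dots,F_{de})$ finite-dimensional: a homogeneous system of parameters. As the polynomial ring $A$ is Cohen–Macaulay, they form a regular sequence. For a graded vector space $V=\bigoplus V_m$ with finite-dimensional pieces, let $\operatorname{Hilb}_V(s)=\sum\dim(V_m)s^m$. Each variable of weight $k$ contributes a factor $1/(1-s^k)$, so $\operatorname{Hilb}_A(s)=\prod_{k=1}^e(1-s^k)^{-d}$. Dividing by a nonzerodivisor of weight $k$ multiplies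 the Hilbert series by $1-s^k$, because of the exact sequence given by multiplication by that element, which shifts weights by $k$. Hence
$$\operatorname{Hilb}_{A/(F_1,\dots,F_{de})}(s)=\frac{\prod_{k=1}^{de}(1-s^k)}{\prod_{k=1}^e(1-s^k)^d}.\tag{5}$$
The left side is a polynomial, and its value at $s=1$ is $\dim A/(F_1,\dots,F_{de})$. Numerator and denominator both have $de$ factors. Dividing each factor by $1-s$ and using $\frac{1-s^k}{1-s}\to k$ as $s\to1$, we get
$$\dim A/(F_1,\dots,F_{de})=\frac{\prod_{k=1}^{de}k}{\big(\prod_{k=1}^ek\big)^d}=\frac{(de)!}{(e!)^d}.$$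

**Step 3: all fibres have the same length.** Let $R=\mathbb C[F_1,\dots,F_{de}]$, which by Lemma 5 is a polynomial ring with $\operatorname{Hilb}_R(s)=\prod_{k=1}^{de}(1-s^k)^{-1}$. Let $m_1,\dots,m_r$ be weighted homogeneous elements whose classes form a basis of $A/(F_1,\dots,F_{de})$. As shown in the proof of Lemma 5, they generate $A$ over $R$; so we have a surjection onto $A$ from the free graded $R$-module on generators of weights $\operatorname{wt}(m_j)$. The Hilbert series of that free module is $\operatorname{Hilb}_R(s)\sum_js^{\operatorname{wt}(m_j)}$, which is $\operatorname{Hilb}_R(s)$ times (5), and hence equals $\operatorname{Hilb}_A(s)$. A weight-preserving surjection between spaces with the same finite dimensions in each weight is an isomorphism. So $A$ is free over $R$ of rank $r=(de)!/(e!)^d$, and $A/(F_1-b_1,\dots,F_{de}-b_{de})$ has dimension $r$ for every $b$. In particular it is nonzero, so the fibre is nonempty.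

**Step 4: generic fibres are reduced.** In characteristic $0$ the finite dominant map $F$ is étale over a dense open subset of the target. Over such $b$ the fibre is reduced, so it consists of exactly $(de)!/(e!)^d$ distinct points. $\blacksquare$

**Two checks.** For $e=1$ the number is $d!$, the number of orderings of distinct $r_1,\dots,r_d$ in Section 1. For $d=2$ and $G=x_1^2+x_2^2$, put $u=f_1+if_2$ and $v=f_1-if_2$; we must solve $uv=p$ with $u(1,0)$ and $v(1,0)$ prescribed with product $1$. If $p(1,t)=\prod_{j=1}^{2e}(1+\rho_jt)$ with distinct nonzero $\rho_j$, a solution is a choice of which $e$ of the $2e$ factors go to $u$, and there are $\binom{2e}e=(2e)!/(e!)^2$ of these. For the $6\times6$ system of Section 1 ($d=3$, $e=2$) and $c\notin\overline B$, the number is $720/8=90$.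

## 8. When $d$ cannot be lowered: proof of Theorem 4

**Part (a): count dimensions.** The map $H_e^n\to H_{de}$, $f\mapsto G(f)$, has source of dimension
$$n(e+1)\le(d-1)(e+1)=de+(d-1-e)\le de<de+1=\dim H_{de},$$
where the first inequality is $n\le d-1$ and the second is $e\ge d-1$. So the closure of the image is a proper closed subset of $H_{de}$, and a generic $p$ lies outside it. With $G=x_1^d+\dots+x_{d-1}^d$ this says that $d-1$ summands are not enough for generic $p$. $\blacksquare$

**Part (b): kill the powers by a differential operator.** If $d=1$, the form $x$ is not an empty sum. Let $d\ge2$ and suppose $xy^{d-1}=\sum_{i=1}^r\ell_i^d$ with $r\le d-1$ and linear forms $\ell_i\ne0$. Number them so that $\ell_1,\dots,\ell_s$ are those not proportional to $y$, and write $\ell_i=\alpha_ix+\beta_iy$ with $\alpha_i\ne0$ for $i\le s$. Put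
$$D=\prod_{i\le s}(\beta_i\partial_x-\alpha_i\partial_y).$$
The factors commute, and $(\beta_i\partial_x-\alpha_i\partial_y)\ell_i^d=d\,\ell_i^{d-1}(\beta_i\alpha_i-\alpha_i\beta_i)=0$, so $D$ kills $\ell_1^d,\dots,\ell_s^d$. The remaining summands are multiples of $y^d$. As $D$ has order $s\le d-1$, applying it to the right side gives a multiple of $y^{d-s}$. On the left, a monomial $x\,y^{d-1-s}$ in $D(xy^{d-1})$ can only come from the term of $D$ without $\partial_x$, namely $(-1)^s\prod_{i\le s}\alpha_i\,\partial_y^s$. So its coefficient is
$$(-1)^s\prod_{i\le s}\alpha_i\cdot\frac{(d-1)!}{(d-1-s)!}\ne0,$$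
and $D(xy^{d-1})$ is not a multiple of $y^{d-s}$. This is a contradiction. $\blacksquare$

For $2\le e\le d-2$ these arguments do not determine whether $d$ is the exact maximum. All the proofs work verbatim over any algebraically closed field of characteristic $0$.
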